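\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\title{Hexangulations of the torus with few nonconvex faces}

\begin{abstract}
A hexangulation of the torus is an embedded polyhedral torus in $\mathbb R^3$ all of whose faces are plane hexagons, not necessarily convex. It was conjectured that at least six of the hexagons must be nonconvex. We disprove this with an explicit hexangulation with $12$ faces, exactly four of which are nonconvex. We also prove that at least three faces of every hexangulation are nonconvex, so the minimum is three or four.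
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{polyhedron} is here a finite family of plane polygons in $\mathbb R^3$, its \emph{faces}, regarded as closed regions and not assumed convex, with the following properties.
\begin{itemize}
\item Each face is a simple polygon: its vertices are distinct, adjacent edges are not collinear, and two edges share at most an endpoint.
\item The faces at each vertex form a single circuit in which consecutive faces share an edge at that vertex; so each vertex lies on at least three faces.
\item Faces that share an edge (\emph{adjacent} faces) are not coplanar.
\item There are no self-intersections: two distinct faces meet only in vertices and edges common to both, so that the union of the faces is an embedded surface.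
\end{itemize}
Two faces may share several edges or vertices (such faces are called \emph{overarching}), and nonadjacent faces may be coplanar. A \emph{hexangulation of the torus} is a polyhedron whose surface is a torus and whose faces are all hexagons. A corner of a face is \emph{reflex} if its interior angle exceeds $\pi$; a face is convex exactly when it has no reflex corner.

How many faces of a hexangulation have to be nonconvex? It is known that the number is not zero, and the reason guides what follows. Let $V,E,F$ be the numbers of vertices, edges and faces. From $2E=6F$ and $V-E+F=0$ we get $V=2F$, so the average degree of a vertex is $2E/V=3$; as no degree is smaller than $3$, every vertex has degree exactly $3$. If all three face angles at such a vertex are less than $\pi$, then the surface near the vertex is the boundary of a convex cone, and the vertex is not a saddle of any generic linear height function. But a height function on a torus must have saddles, so some vertex must have a reflex face angle. (Section~\ref{sec:saddles} gives the details.) Reflex corners are thus the price of the topology, and the question is on how few hexagons they can be gathered.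

There are hexangulations with exactly six nonconvex faces; Example~\ref{ex:six} describes a symmetric one. In \cite{source}, where the problem is posed, it is conjectured that six is the minimum. We prove the following.

\begin{theorem}\label{thm:four}
There is a hexangulation of the torus with $12$ faces, exactly four of which are nonconvex. In particular the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:three}
Every hexangulation of the torus has at least three nonconvex faces.
\end{theorem}

So the minimum is three or four; we do not decide which.

\subsection{The ideas}

For Theorem~\ref{thm:four} we place two roofs back to back over a triangle with a triangular hole. Each roof is the graph of the minimum of three affine functions, and the point where its three planes meet is hidden above the hole. Reflex corners occur only at the corners of the hole. The symmetric placement puts one of them in each of the six roof faces, whereas an unbalanced placement puts none in one face of each roof.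

Theorem~\ref{thm:three} is proved by looking at the surface from well-chosen directions. Call a vertex with a reflex face angle a saddle. It behaves as a saddle of the height in direction $u$ only for some $u$, and we then call it active for $u$. For almost every $u$ at least two saddles are active. A suitable direction close to the normal of a face makes all reflex corners of this face inactive. If only two faces are nonconvex, this forces each of them to have exactly two reflex corners, and a second choice of direction forces these two to be adjacent. The four saddles are then so constrained that, apart from one degenerate case that is easily excluded, the convex and the concave edges of the surface are separated by one closed curve through the saddles. The curve bounds a disk, and Euler's formula in the disk cannot be satisfied.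

\section{Drums}

All our examples are boundaries of solids that lie between two roofs over a triangular ring. We first determine the faces of such a solid and count their vertices and reflex corners. It then remains to choose the roofs.

Let $\Delta$ and $\delta$ be triangles in $\mathbb R^2$ with $\delta\subset\operatorname{int}\Delta$, and let $\Omega=\Delta\setminus\operatorname{int}\delta$. We call the corners of $\Delta$ \emph{outer corners} and those of $\delta$ \emph{inner corners}.

\begin{definition}\label{def:cap}
A \emph{cap} is a function $\lambda=\min(a,b,c)$ with $a,b,c$ affine on $\mathbb R^2$ such that
\begin{itemize}
\item[(C1)] the gradients of $a,b,c$ are not collinear points, so that $a=b=c$ at exactly one point $o$;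
\item[(C2)] $o\in\operatorname{int}\delta$;
\item[(C3)] at each of the six outer and inner corners the minimum is attained by only one of $a,b,c$.
\end{itemize}
\end{definition}

By (C1), the set $\Sigma_a=\{a\le b,\ a\le c\}$ is the intersection of two half-planes bounded by different lines through $o$, so it is a sector with apex $o$ and angle less than $\pi$; likewise $\Sigma_b$ and $\Sigma_c$. Two of the sectors meet in one of the rays
\[
\rho_{ab}=\{a=b\le c\},\qquad \rho_{bc}=\{b=c\le a\},\qquad \rho_{ca}=\{c=a\le b\}.
\]
By (C2), each ray $\rho$ leaves $\delta$ at one point $q$ and leaves $\Delta$ at one point $r$. By (C3), $q$ and $r$ are interior points of sides. The ray crosses these sides transversally, because its origin $o$, an interior point of $\delta$ and $\Delta$, is on none of the side lines. We call the points $q,r$ the \emph{break points} of the cap.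

\begin{lemma}\label{lem:drum}
Let $\lambda,\lambda'$ be caps for the same $\Delta,\delta$ with $\lambda+\lambda'>0$ on $\Delta$, and let
\[
B=\{(x,y,z):(x,y)\in\Omega,\ -\lambda'(x,y)\le z\le\lambda(x,y)\}.
\]
Then $\partial B$ is a torus and a polyhedron with $12$ faces, all of whose vertices have degree three. Any two faces are disjoint or meet in exactly one common edge. The faces are:
\begin{itemize}
\item three top faces, the graphs of $\lambda$ over $\Omega\cap\Sigma$ for the sectors $\Sigma$ of $\lambda$; if $\Sigma$ contains $\alpha$ outer and $\beta$ inner corners, the face has $4+\alpha+\beta$ vertices, and exactly $\beta$ of its corners are reflex;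
\item three bottom faces, the graphs of $-\lambda'$ over $\Omega\cap\Sigma$ for the sectors $\Sigma$ of $\lambda'$, with the same counts;
\item six vertical faces, one over each side $s$ of $\Delta$ and of $\delta$; it is convex with $4+k_s+k'_s$ vertices, where $k_s$ and $k_s'$ are the numbers of break points of $\lambda$ and $\lambda'$ on $s$.
\end{itemize}
\end{lemma}

\begin{proof}
Rescaling the vertical segments gives $B\cong\Omega\times[-1,1]$. Since $\Omega$ is an annulus, $B$ is a solid torus, and $\partial B$ is a torus. It is the union of the twelve sets listed.

\emph{Top and bottom faces.} Both $\delta$ and $\Delta$ are star-shaped about $o$. So $\Omega\cap\Sigma$ is the region of $\Sigma$ lying radially between $\partial\delta$ and $\partial\Delta$. It is bounded by two segments $qr$ and $q'r'$ on the boundary rays of $\Sigma$, an arc of $\partial\Delta$ from $r$ to $r'$ and an arc of $\partial\delta$ from $q$ to $q'$. This is a simple polygon whose vertices are $q,q',r,r'$ and the corners of $\Delta$ and $\delta$ in $\Sigma$. At $q,q',r,r'$ a ray divides a straight angle transversally, so the interior angle is less than $\pi$. At an outer corner it is an angle of the triangle $\Delta$. At an inner corner it is $2\pi$ minus an angle of $\delta$, hence reflex. The graph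 of an affine function over a polygon is an affine image of it, which keeps vertices and reflexness. The argument for $\lambda'$ is the same.

\emph{Vertical faces.} The face over $s$ is bounded by two vertical edges of positive length, above by the graph of the concave piecewise linear function $\lambda|_s$, and below by that of the convex function $-\lambda'|_s$. At a break point with $a=b$, say, the slope of $\lambda|_s$ does change, as $s$ is transversal to the line $a=b$. So the face is a convex polygon whose vertices are its four corners and the points over the break points, with all angles less than $\pi$.

\emph{Intersections.} Two top faces meet over $\Omega\cap\rho$, where $\rho$ is the ray between their sectors. This is the segment $qr$, so they meet in one common edge. A top and a bottom face are disjoint, since $-\lambda'<\lambda$. Two vertical faces are disjoint or meet in the vertical edge over a common endpoint of their sides. Finally let $\Sigma$ be a sector of $\lambda$ and $s$ a side. The top face over $\Sigma$ meets the vertical face over $s$ in the graph over the convex set $s\cap\Sigma$. A point of $s$ on $\partial\Sigma$ is a break point in the interior of $s$, and there $s$ crosses $\partial\Sigma$ transversally, from the interior of $\Sigma$ to its exterior.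 So if $s\cap\Sigma$ is nonempty, it is a nondegenerate segment, each endpoint of which is an endpoint of $s$ or a break point, and its other points are in the interior of $\Sigma$. In particular none of these other points is a corner or a break point. So $s\cap\Sigma$ is one edge of $\Omega\cap\Sigma$, and the two faces meet in one common edge. The same holds for bottom faces.

\emph{Vertices.} A vertex over a corner of $\Delta$ or $\delta$ lies on one top or bottom face and two vertical faces. A vertex over a break point lies on two top or two bottom faces and one vertical face. In both cases the three faces pairwise share an edge at the vertex, so they form a circuit.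

\emph{Adjacent faces are not coplanar.} Adjacent top faces have different gradients, and so have adjacent bottom faces. Top and bottom faces are not vertical. Adjacent vertical faces lie over two sides of the same triangle.
\end{proof}

We call $\partial B$ a \emph{drum}. By Lemma~\ref{lem:drum} a drum has no overarching faces, and it is a hexangulation exactly when
\begin{equation}\label{eq:hex}
\alpha+\beta=2\ \text{ for each of the six sectors},\qquad k_s+k_s'=2\ \text{ for each of the six sides}.
\end{equation}
Its nonconvex faces correspond to the sectors with $\beta\ge1$.

\begin{figure}[t]
\centering
\begin{tikzpicture}
\begin{scope}
\draw[thick] (90:2.9)--(210:2.9)--(330:2.9)--cycle;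
\draw[thick,fill=gray!30] (90:1.45)--(210:1.45)--(330:1.45)--cycle;
\foreach \t in {50,170,290}{\draw[thick] (\t:0.7715)--(\t:1.543); \draw[dotted] (0,0)--(\t:0.7715);}
\fill (0,0) circle (1.2pt);
\end{scope}
\begin{scope}[shift={(4.6,-1.5)},scale=0.53]
\draw[thick] (0,0)--(10,0)--(0,10)--cycle;
\draw[thick,fill=gray!30] (1,1)--(5,2)--(2,5)--cycle;
\draw[thick] (4.5,2.5)--(8.667,0);
\draw[thick] (1.941,4.765)--(1.667,8.333);
\draw[thick] (1.333,2.333)--(0.4,0);
\draw[dotted] (2,4)--(4.5,2.5) (2,4)--(1.941,4.765) (2,4)--(1.333,2.333);
\draw[dashed] (2.5,4.5)--(0,8.667);
\draw[dashed] (4.765,1.941)--(8.333,1.667);
\draw[dashed] (2.333,1.333)--(0,0.4);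
\fill (2,4) circle (2.4pt);
\node[below left] at (0,0) {$m_1$};
\node[below right] at (10,0) {$m_2$};
\node[left] at (0,10) {$m_3$};
\node at (1.75,1.65) {\scriptsize $n_1$};
\node at (4.1,2.25) {\scriptsize $n_2$};
\node at (2.7,5.45) {\scriptsize $n_3$};
\node at (2.35,3.3) {\scriptsize $o$};
\node at (4,0.7) {$\Omega_a$};
\node at (5.1,3.5) {$\Omega_b$};
\node at (0.7,4.5) {$\Omega_c$};
\end{scope}
\end{tikzpicture}
\caption{Two drums seen from above; the hole is shaded. Solid segments in the ring are the breaks of the upper roof. Dotted lines continue them to the hidden point $o$ in the hole. Left: the balanced drum, where each region of the roof contains one corner of the hole. Right: the drum of Theorem~\ref{thm:four}, where the regions $\Omega_a,\Omega_b,\Omega_c$ contain $2,1,0$ corners of the hole; dashed segments are the breaks of the lower roof. On the left the lower breaks coincide with the upper ones.}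
\label{fig:drums}
\end{figure}

\subsection{The balanced drum}

\begin{example}[Six nonconvex faces]\label{ex:six}
Let $\Delta$ be an equilateral triangle centered at $0$ and $\delta=\frac12\Delta$. Let $v_1,v_2,v_3$ be unit vectors at mutual angles $2\pi/3$, none of them pointing toward a corner of $\Delta$, and put $\lambda(x)=\lambda'(x)=K+\min_i v_i\cdot x$ with $K$ so large that $\lambda>0$ on $\Delta$. Since $v_i\cdot v_k=-\frac12$ for $i\ne k$ and $v_k\cdot v_k=1$, the rays of $\lambda$ point in the directions $v_1,v_2,v_3$. So $\lambda$ is a cap with $o=0$. By the threefold symmetry, each sector contains one outer and one inner corner, and each side has one break point. Hence $\alpha=\beta=1$ and $k_s=k'_s=1$ throughout, so \eqref{eq:hex} holds. The drum is a hexangulation with $12$ faces. Its six top and bottom faces have one reflex corner each, and its vertical faces are convex (Figure~\ref{fig:drums}, left).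
\end{example}

\subsection{The unbalanced drum}

How should one improve on this? By \eqref{eq:hex}, a sector of a drum hexangulation has $\beta\le2$. So the three inner corners occupy at least two sectors of each cap, and four is the best that drums can give. To reach four, each cap must have sectors with
\[
(\alpha,\beta)=(0,2),\ (1,1),\ (2,0).
\]
Consider the break points on the sides of $\delta$ in this case. The sector with two inner corners contains a whole side, which has no break point. The sector without inner corners is bounded by two rays that cross the same side, which has two break points. The third side has one. The same holds for $\Delta$, with the roles of the sectors reversed. So $k_s$ takes the values $0,1,2$ on the sides of each triangle, and $k'_s$ must take the values $2,1,0$ on the same sides. The lower roof can therefore not be the mirror image of the upper one in the plane $z=0$. Instead we make the plan symmetric in a line and turn the upper roof over about that line (Figure~\ref{fig:drums}, right).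

\begin{proof}[Proof of Theorem~\ref{thm:four}]
Let $\Delta$ have corners $m_1=(0,0)$, $m_2=(10,0)$, $m_3=(0,10)$, and let $\delta$ have corners $n_1=(1,1)$, $n_2=(5,2)$, $n_3=(2,5)$; clearly $\delta\subset\operatorname{int}\Delta$. Put
\[
a=28-2x+4y,\quad b=54-5x-y,\quad c=24+8x,\quad \lambda=\min(a,b,c),\quad \lambda'(x,y)=\lambda(y,x).
\]

\emph{$\lambda$ is a cap.} We have
\[
a-b=3x+5y-26,\qquad b-c=30-13x-y,\qquad c-a=10x-4y-4.
\]
The gradients of $a-b$ and $c-a$ are independent, as $3\cdot(-4)-5\cdot10=-62\ne0$, and all three differences vanish at $o=(2,4)$, where $a=b=c=40$. The side lines of $\delta$ are
\[
n_1n_2:\ x-4y+3=0,\qquad n_2n_3:\ x+y-7=0,\qquad n_1n_3:\ 4x-y-3=0 .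
\]
At $o$ the left sides are $-11,-1,1$. At the respective opposite corners $n_3,n_1,n_2$ they are $-15,-5,15$. The signs agree, so $o\in\operatorname{int}\delta$. The values at the corners are
\[
\begin{array}{c|cccccc}
 & m_1&m_2&m_3&n_1&n_2&n_3\\ \hline
a&28&8&68&30&26&44\\
b&54&4&44&48&27&39\\
c&24&104&24&32&64&40
\end{array}
\]
and in each column the minimum is attained once. This verifies Definition~\ref{def:cap}.

\emph{Sectors.} By the table, $\Sigma_a$ contains $n_1,n_2$, $\Sigma_b$ contains $n_3,m_2$, and $\Sigma_c$ contains $m_1,m_3$. So $(\alpha,\beta)$ is $(0,2)$, $(1,1)$, $(2,0)$, respectively.

\emph{Break points.} The rays are, for $s\ge0$,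
\[
\rho_{ab}:\ o+s(5,-3),\qquad \rho_{bc}:\ o+s(-1,13),\qquad \rho_{ca}:\ o+s(-2,-5);
\]
indeed $a-b$, $b-c$, $c-a$ vanish on them, respectively, while $c-a=62s\ge0$ on the first, $c-a=-62s\le0$ on the second and $a-b=-31s\le0$ on the third. The points
\[
\begin{array}{c|lll|lll}
\text{ray}& s & q & \text{on side} & s & r & \text{on side}\\ \hline
\rho_{ab}& \frac12 & (\frac92,\frac52)& n_2n_3 &\frac43 & (\frac{26}3,0)& m_1m_2\\[2pt]
\rho_{bc}& \frac1{17} & (\frac{33}{17},\frac{81}{17})& n_1n_3&\frac13 & (\frac53,\frac{25}3)& m_2m_3\\[2pt]
\rho_{ca}& \frac13 & (\frac43,\frac73)& n_1n_3&\frac45 & (\frac25,0)& m_1m_2
\end{array}
\]
satisfy the equations of the indicated side lines, and their first coordinates lie strictly between those of the endpoints of the side. As a ray from an interior point leaves a triangle only once, these are the break points. So $k_s=2,0,1$ for $s=m_1m_2,\ m_1m_3,\ m_2m_3$, and $k_s=2,0,1$ for $s=n_1n_3,\ n_1n_2,\ n_2n_3$.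

\emph{The drum.} The reflection $(x,y)\mapsto(y,x)$ preserves $\Delta$ and $\delta$; it fixes $m_1,n_1$ and exchanges $m_2\leftrightarrow m_3$ and $n_2\leftrightarrow n_3$. So $\lambda'$ is also a cap, with the same pairs $(\alpha,\beta)$. Moreover $k'_s$ is the number $k$ of the reflected side: $k'_s=0,2,1$ for $s=m_1m_2,\ m_1m_3,\ m_2m_3$, and $k_s'=0,2,1$ for $s=n_1n_3,\ n_1n_2,\ n_2n_3$. Hence \eqref{eq:hex} holds. By the table, $\lambda\ge4$ at the corners of $\Delta$, and $\lambda$ is concave, so $\lambda\ge4$ and $\lambda'\ge4$ on $\Delta$. Lemma~\ref{lem:drum} applies, and $\partial B$ is a hexangulation. The top faces have $2,1,0$ reflex corners, the bottom faces as well, and the vertical faces are convex. Exactly four faces are nonconvex.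
\end{proof}

The heights $\lambda$ of the top vertices are the column minima $24,4,24,30,26,39$ in the table and, at the points $q$ and $r$ of $\rho_{ab},\rho_{bc},\rho_{ca}$, the numbers $29,\frac{672}{17},\frac{104}3$ and $\frac{32}3,\frac{112}3,\frac{136}5$. The bottom vertices are the images of the top ones under the half-turn $(x,y,z)\mapsto(y,x,-z)$. In total there are $24$ vertices.

\section{Saddles}\label{sec:saddles}

From here on, $M$ is a hexangulation of the torus. As shown in the introduction, all its vertices have degree three. A face contains a vertex $v$ only if $v$ is one of its own vertices, since distinct faces meet only in common vertices and edges. So near $v$ the surface consists of the corners of three distinct faces. Let $e_1,e_2,e_3$ be the directions of the edges at $v$, pointing away from $v$, and $A_{ij}$ the face at $v$ that contains the edges $e_i,e_j$.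

\begin{lemma}\label{lem:local}
The vectors $e_1,e_2,e_3$ are linearly independent, and at most one of the three faces at $v$ is reflex at $v$.
\end{lemma}

\begin{proof}
Two edges of a face at $v$ are not parallel, so any two of the $e_i$ are independent. If all three were dependent, they would span one plane, and the adjacent faces $A_{12},A_{13}$ would be coplanar. If two faces, say $A_{12}$ and $A_{13}$, were both reflex at $v$, then the relative interiors of both would contain a short open segment starting at $v$ in direction $-e_1$, although distinct faces meet only in common vertices and edges.
\end{proof}

We call $v$ a \emph{saddle} if a face is reflex at $v$; we then number the edges so that this face is $A_{12}$. Otherwise $v$ is a \emph{convex vertex}. Each saddle is a reflex corner of exactly one face.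

A unit vector $u$ is \emph{generic} if it is orthogonal to no edge of $M$; such vectors form an open and dense subset of the sphere. A saddle is \emph{active} for a vector $u$ if
\[
u\cdot e_1,\quad u\cdot e_2,\quad -u\cdot e_3
\]
are nonzero and have the same sign.

\begin{example}\label{ex:octant}
Let $e_1,e_2,e_3$ be the standard basis. Near a saddle at the origin, $M$ consists of the plane $z=0$ without the open quadrant $x,y>0$, and of the quadrants $x,z\ge0$ in $y=0$ and $y,z\ge0$ in $x=0$. For $u=(1,1,-1)$ (up to scale), the level set $x+y=z$ meets $M$ near the origin in four rays: two in the first piece, where $x+y=0$, and one in each of the others. This is the picture of a saddle of a smooth function. For $u=(1,1,1)$ only the two rays in the first piece remain, and the origin is not a critical point of the height. The first vector makes the saddle active, the second does not.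
\end{example}

\begin{lemma}\label{lem:polygon}
Let $A$ be a simple $n$-gon and $w\ne0$ a vector in its direction plane, orthogonal to none of its edges. Let $n_c$ and $n_r$ be the numbers of nonreflex and of reflex corners that are local extrema of $x\mapsto w\cdot x$ along $\partial A$. Then $n_c-n_r=2$.
\end{lemma}

\begin{proof}
Traverse $\partial A$ with the interior on the left. The tangent direction turns by the exterior angle at each corner, which is in $(0,\pi)$ at nonreflex and in $(-\pi,0)$ at reflex corners. In total it turns by $2\pi$, since the polygon is simple. So the signed number of its passages through the two directions orthogonal to $w$ is $2$. As the turn at a corner is less than $\pi$ in absolute value, it passes at most one such direction, and it passes one if and only if $w\cdot(\text{tangent})$ changes sign there, that is, if the corner is a local extremum. The passage is positive at nonreflex and negative at reflex corners.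
\end{proof}

The next lemma is the count of critical points of a height function, with active saddles counted by $-1$ and local extrema by $+1$.

\begin{lemma}\label{lem:two}
For every generic $u$ at least two saddles are active.
\end{lemma}

\begin{proof}
Let $h(x)=u\cdot x$. Call a direction $d$ pointing from a vertex $v$ into a face \emph{level} if $u\cdot d=0$, and let $\sigma(v)$ be the number of level directions at $v$. Since $u$ is generic, no edge is level. So each level direction at $v$ belongs to the corner of only one face, and in the plane of each face the level directions form one pair $\pm d$. Consider the corner of a face at $v$. If one of its edges ascends from $v$ and the other descends, the corner contains one level direction. If both ascend or both descend, it contains none if it is not reflex, and two if it is.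

We compute $\sum_v\sigma(v)$ in two ways. By face: with $w$ the projection of $u$ to the direction plane of an $n$-gon, the corners that are not local extrema contribute $1$ each, and Lemma~\ref{lem:polygon} gives
\[
(n-n_c-n_r)+2n_r=n-(n_c-n_r)=n-2 .
\]
Summing over all faces, $\sum_v\sigma(v)=2E-2F$, hence
\begin{equation}\label{eq:index}
\sum_v\Bigl(1-\frac{\sigma(v)}2\Bigr)=V-E+F=0 .
\end{equation}
By vertex: at a convex vertex $\sigma(v)$ is the number of sign changes in the cyclic sequence of the $u\cdot e_i$, so $0$ or $2$. Let $v$ be a saddle; then $A_{13}$ and $A_{23}$ are not reflex at $v$. If $u\cdot e_1$ and $u\cdot e_2$ have opposite signs, $A_{12}$ contributes $1$ and exactly one of $A_{13},A_{23}$ contributes $1$, so $\sigma(v)=2$. If they have the same sign, $A_{12}$ contributes $2$; the other two faces contribute nothing if $u\cdot e_3$ has this sign too, and $1$ each otherwise. So $\sigma(v)=4$ if $v$ is active and $\sigma(v)=2$ if it is not.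

Now \eqref{eq:index} says that the number of active saddles equals the number of vertices with $\sigma=0$. The maximum and the minimum of $h$ on $M$ are attained at vertices, which are different. At such a vertex all three edges go to the same side. It is not a saddle, as a reflex corner would contain level directions and points on both sides of the level. So it has $\sigma=0$, and there are at least two active saddles.
\end{proof}

In particular there are saddles, and no hexangulation has only convex faces.

\section{Looking along the normal of a face}

We bound the number of active reflex corners of one face in two ways: by two in every generic direction, and by zero in suitable directions close to the normal of the face.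

For a reflex corner $v$ of a face $A$ and a generic $u$ with projection $w$ to the direction plane of $A$, we have $u\cdot e_i=w\cdot e_i$ for $i=1,2$. So an active reflex corner is a local extremum of $w\cdot x$ along $\partial A$. By Lemma~\ref{lem:polygon} with $n_c+n_r\le6$ we have $n_r\le2$, and this gives the following.

\begin{lemma}\label{lem:atmosttwo}
For generic $u$ at most two reflex corners of a hexagon $A$ are active. If two are active, then $n_r=2$ and $n_c=4$, so every corner of $A$ is extremal, and $A$ has exactly two reflex corners.
\end{lemma}

\begin{lemma}\label{lem:normal}
Let $n$ be a normal of a face $A$. There are generic $u$, arbitrarily close to the direction of $n$, for which no reflex corner of $A$ is active.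
\end{lemma}

\begin{proof}
Let $u$ be the normalization of $n+\varepsilon w$, where $w$ is a unit vector in the direction plane of $A$ and $\varepsilon>0$ is small. At a reflex corner $v$ of interior angle $\pi+t_v$, the edge $e_3$ is not in this plane, so $u\cdot e_3$ has the sign of $n\cdot e_3\ne0$, while $u\cdot e_1,u\cdot e_2$ have the signs of $w\cdot e_1,w\cdot e_2$. So $v$ is active if and only if $w\cdot e_1$ and $w\cdot e_2$ both have the sign opposite to that of $n\cdot e_3$. Such $w$ form an open sector of angle $\pi-\angle(e_1,e_2)$. Since $\angle(e_1,e_2)=2\pi-(\pi+t_v)$, this angle is $t_v$.

We show that $\sum t_v<2\pi$. Let $A$ have $\rho$ reflex corners; we may assume $\rho>0$. The exterior angles of the $6-\rho$ other corners are less than $\pi$ and add up to $2\pi+\sum t_v$, so $\sum t_v<(4-\rho)\pi$. Also $\sum t_v<\rho\pi$. One of $\rho$ and $4-\rho$ is at most $2$.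

So the closures of the sectors do not cover all directions, and there is a nonempty open set of directions $w$ for which no reflex corner of $A$ is active once $\varepsilon$ is small. Choose $w$ in it, orthogonal to none of the edges of $M$ that are parallel to the plane of $A$. For small $\varepsilon$ the vector $u$ is then generic.
\end{proof}

\begin{corollary}\label{cor:two}
$M$ has at least two nonconvex faces. If it has exactly two, $\Phi$ and $\Gamma$, then each has exactly two reflex corners, say $f_1,f_2$ for $\Phi$ and $g_1,g_2$ for $\Gamma$. These are four distinct vertices, and $M$ has no other saddles.
\end{corollary}

\begin{proof}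
By Lemma~\ref{lem:two} there is a nonconvex face $\Phi$. Choose $u$ by Lemma~\ref{lem:normal} for $A=\Phi$. At least two saddles are active for $u$, and they are not reflex corners of $\Phi$. So there is a second nonconvex face $\Gamma$. If there is no third, the active saddles are all reflex corners of $\Gamma$, and $\Gamma$ has exactly two reflex corners by Lemma~\ref{lem:atmosttwo}. Exchanging $\Phi$ and $\Gamma$ gives the same for $\Phi$. The four vertices are distinct, as a saddle is a reflex corner of only one face.
\end{proof}

For the proof of Theorem~\ref{thm:three} we assume from now on that $M$ has exactly two nonconvex faces and use the notation of Corollary~\ref{cor:two}. It remains to derive a contradiction.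

\section{The two reflex corners of a face are adjacent}

There are only four saddles, and at least two of them must be active in each generic direction. Suppose that $f_1$ and $f_2$ are inactive on an open set of directions that meets $e^\perp$ for an edge $e$ at $g_1$. Then we can choose the sign of $u\cdot e$ so that $g_1$ is inactive too, and too few saddles are left. Near the normal of $\Phi$ there may be no such $e$. To get farther away, we look for a direction in the plane of $\Phi$ in which neither $f_1$ nor $f_2$ is extremal.

\begin{lemma}\label{lem:monotone}
Let $A$ be a simple hexagon with exactly two reflex corners $f_1,f_2$, which are not adjacent. There is a vector $w$ in its direction plane such that at each of $f_1,f_2$ the two edges, directed away from the corner, have scalar products with $w$ that are nonzero and of opposite signs.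
\end{lemma}

\begin{proof}
Traverse $\partial A$ with the interior on the left. Let $\theta_i$ be the direction angle of the edge entering $f_i$ and $\pi+t_i$ the interior angle there, $0<t_i<\pi$. The leaving edge has direction angle $\theta_i-t_i$. Let $\psi\in\mathbb R/\pi\mathbb Z$ be the direction of the line $w^\perp$. The condition at $f_i$ means that $w$ has positive products with both the entering and the leaving direction, or negative products with both. As the turn is less than $\pi$, this holds if and only if $\psi$ is not in
\[
I_i=[\theta_i-t_i,\theta_i]\quad\text{mod }\pi .
\]
So we have to show $I_1\cup I_2\ne\mathbb R/\pi\mathbb Z$.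

Let $m$ be the number of vertices strictly between $f_1$ and $f_2$ in the traversal, and $\xi$ the sum of their exterior angles; let $\eta$ be the sum for the $4-m$ vertices between $f_2$ and $f_1$. Since $f_1,f_2$ are not adjacent, $m$ and $4-m$ are at least $1$, so that $\xi<m\pi$ and $\eta<(4-m)\pi$. Together with $\xi+\eta=2\pi+t_1+t_2$ this shows that $\xi'=\xi-(m-2)\pi$ satisfies
\begin{equation}\label{eq:xi}
t_1+t_2<\xi'<2\pi .
\end{equation}
Rotate coordinates so that $\theta_1=t_1$. Then $\theta_2=\theta_1-t_1+\xi=\xi$, so
\[
I_1=[0,t_1],\qquad I_2=[\xi'-t_2,\xi']\quad\text{mod }\pi .
\]
Suppose $I_1\cup I_2$ is everything. Then $I_2$ contains the open interval $(t_1,\pi)$ mod $\pi$, which is disjoint from $I_1$, and as $I_2$ is closed, it contains $[t_1,\pi]$ mod $\pi$. So $[t_1,\pi]$ is covered by the translates $[\xi'-t_2-j\pi,\ \xi'-j\pi]$, $j\in\mathbb Z$. These are closed and, as $t_2<\pi$, disjoint, and only finitely many of them meet $[t_1,\pi]$. So the connected set $[t_1,\pi]$ lies in one of them. Thus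
\[
\xi'\le t_1+t_2+j\pi\qquad\text{and}\qquad \xi'\ge(j+1)\pi .
\]
By \eqref{eq:xi}, the first inequality gives $j\ge1$ and the second gives $j<1$, a contradiction.
\end{proof}

\begin{remark}
For adjacent corners ($m=0$) we would have $\xi=0$, $\xi'=2\pi$, and \eqref{eq:xi} fails. Then $I_1\cup I_2=[-t_2,t_1]$ mod $\pi$, which is everything as soon as $t_1+t_2\ge\pi$.
\end{remark}

\begin{lemma}\label{lem:adjacent}
$f_1,f_2$ are adjacent vertices of $\Phi$, and $g_1,g_2$ are adjacent vertices of $\Gamma$.
\end{lemma}

\begin{proof}
The situation is symmetric, so suppose $f_1,f_2$ are not adjacent in $\Phi$. Take $w$ from Lemma~\ref{lem:monotone} for $A=\Phi$, and let $n$ be a unit normal of $\Phi$. The three edge directions at $g_1$ are independent, so one of them, $e$, has $n\cdot e\ne0$; let $e',e''$ be the others. The plane spanned by $n$ and $w$ contains a unit vector $p$ with $p\cdot e=0$. Since $n\cdot e\ne0$, we have $p\ne\pm n$, so the projection of $p$ to the direction plane of $\Phi$ is a nonzero multiple of $w$. Hence at both $f_1$ and $f_2$ the products of $p$ with the two edges of $\Phi$ are nonzero with opposite signs. This persists on a neighborhood $U$ of $p$ in the sphere, so $f_1,f_2$ are inactive for all $u\in U$.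

Since neither $e'$ nor $e''$ is a multiple of $e$, each of $e'^\perp,e''^\perp$ meets the great circle $e^\perp$ in only two points. So there is $p_1\in U$ with $p_1\cdot e=0$, $p_1\cdot e'\ne0$ and $p_1\cdot e''\ne0$. Near $p_1$ the signs of $u\cdot e'$ and $u\cdot e''$ are constant, while $u\cdot e$ takes both signs. With the other two signs fixed, $g_1$ is active for at most one sign of $u\cdot e$. So there is a generic $u\in U$ for which $g_1$ is inactive as well. Then at most one saddle, $g_2$, is active, contradicting Lemma~\ref{lem:two}.
\end{proof}

\section{Ridges, valleys and a disk}

So far we looked at one direction at a time. The remaining configuration is excluded by a global invariant: the convexity or concavity of the edges.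

An embedded closed surface in $\mathbb R^3$ bounds a solid. Call an edge of $M$ a \emph{ridge} if the interior dihedral angle of the solid at it is less than $\pi$, and a \emph{valley} if it is greater than $\pi$; it is never $\pi$, as adjacent faces are not coplanar. The \emph{type} of an edge is ridge or valley.

\begin{lemma}\label{lem:types}
At a convex vertex all three edges have the same type. At a saddle, $e_1$ and $e_2$ have the same type and $e_3$ has the other type.
\end{lemma}

\begin{proof}
Let $K$ be the cone spanned by $e_1,e_2,e_3$ at $v$; its dihedral angles are less than $\pi$. At a convex vertex the solid is locally $K$ or the closure of its complement. At a saddle, let $H$ be the closed half-space bounded by the plane of $A_{12}$ that does not contain $e_3$. The boundary of $H\cup K$ consists of three parts: the plane of $A_{12}$ without the open sector spanned by $e_1,e_2$, the sector spanned by $e_1,e_3$, and the sector spanned by $e_2,e_3$. Near $v$ these are $A_{12}$, $A_{13}$ and $A_{23}$. So the solid is locally $H\cup K$ or the closure of its complement. The set $H\cup K$ has dihedral angles greater than $\pi$ at $e_1,e_2$ (namely $\pi$ plus those of $K$) and less than $\pi$ at $e_3$; for the complement this is reversed.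
\end{proof}

Call the corner of a face at $v$ a \emph{change corner} if its two edges have different types. By Lemma~\ref{lem:types}, the change corners are exactly the corners of $A_{13}$ and $A_{23}$ at the saddles, that is, the two corners at the edge $e_3$. We write $e_3(v)$ for this edge at the saddle $v$. Going once around a face we see that
\begin{equation}\label{eq:even}
\text{each face has an even number of change corners.}
\end{equation}

\subsection{The faces with change corners}

By Lemma~\ref{lem:adjacent}, $f_1f_2$ is an edge of $\Phi$. Let $X$ be the other face at this edge. The faces at $f_1$ are $\Phi$, $X$ and a third one, $Y_1$; those at $f_2$ are $\Phi,X,Y_2$. Since $\Phi$ is the reflex face at $f_i$, the change corners at $f_i$ are in $X$ and $Y_i$, and $X,Y_i$ share the edge $e_3(f_i)$. In the same way the faces at $g_1$ and $g_2$ are $\Gamma,\hat X,\hat Y_1$ and $\Gamma,\hat X,\hat Y_2$, where $\hat X\ne\Gamma$ is the other face at the edge $g_1g_2$.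

\emph{$Y_1$ does not contain $f_2$.} Suppose it does. The planes of the adjacent faces $X,Y_1$ are different, and both contain $f_1,f_2$, so they meet in the line $f_1f_2$. This line then contains the common edge $e_3(f_1)$, and $X$ has two collinear edges at $f_1$, which is impossible. Likewise $Y_2$ does not contain $f_1$. In particular $Y_1\ne Y_2$, and in the same way $\hat Y_1\ne\hat Y_2$.

So $Y_1$ has a change corner at $f_1$ and none at $f_2$. Change corners occur only at the four saddles, so by \eqref{eq:even} $Y_1$ has a change corner at exactly one of $g_1,g_2$. As $\hat X$ has change corners at both, $Y_1\ne\hat X$, and hence $Y_1$ is $\hat Y_1$ or $\hat Y_2$; exchange the names of $g_1,g_2$ if necessary, so that $Y_1=\hat Y_1$. By the same argument $Y_2\in\{\hat Y_1,\hat Y_2\}$, and $Y_2\ne Y_1$, so $Y_2=\hat Y_2$. The change corners are therefore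
\begin{equation}\label{eq:changes}
X:\ f_1,f_2,\qquad \hat X:\ g_1,g_2,\qquad Y_1:\ f_1,g_1,\qquad Y_2:\ f_2,g_2 .
\end{equation}
Here $Y_1\ne Y_2$, and both are different from $X$ and $\hat X$, since the three faces at a vertex are distinct. Only $X=\hat X$ is possible.

\subsection{The case $X=\hat X$}

Then $X$ is neither $\Phi$ nor $\Gamma$, so $X$ is convex. The faces $X$ and $Y_1$ share the edge $e_3(f_1)$, and both contain $g_1$. Their planes are different, so $g_1$ lies on the line of $e_3(f_1)$. A convex polygon without straight angles meets the line of one of its edges only in this edge. So $g_1$ is the other endpoint of $e_3(f_1)$, and $f_1g_1$ is an edge of $X$. In the same way, using $Y_2$, $f_2g_2$ is an edge of $X$. With the edges $f_1f_2$ and $g_1g_2$, the boundary of the hexagon $X$ contains the $4$-cycle $f_1f_2g_2g_1$, a contradiction.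

\subsection{The case $X\ne\hat X$}

Now the faces in \eqref{eq:changes} are four distinct faces with exactly two change corners each, and no other face has a change corner.

\emph{A separating curve.} Draw a simple closed curve $\gamma$ on $M$ through $f_1,f_2,g_2,g_1$ in this cyclic order, whose arcs between consecutive vertices run through the interiors of $X,Y_2,\hat X,Y_1$. It meets the edges of $M$ only in these four vertices. In each of the four faces the arc joins the two change corners. So it separates two boundary chains of opposite types, one of ridges and one of valleys. At each of the four saddles, $\gamma$ passes through the corners of $A_{13}$ and $A_{23}$, and so separates $e_3$ from $e_1$ and $e_2$. Every other face and every other vertex has only edges of one type. So we can label the points of $M\setminus\gamma$ by ``ridge'' or ``valley'': a point of an edge by the type of the edge, a vertex or the interior of a face off $\gamma$ by the type of its edges, and each piece of the four faces by the type of its chain. This label is locally constant, and it is different on the two sides of $\gamma$. Hence $M\setminus\gamma$ is not connected. It has two components, one for each label.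

A separating simple closed curve on a torus bounds a disk: each of the two parts is a surface with one boundary circle, their genera add up to $1$, and the one of genus $0$ is a disk. Let $D$ be this closed disk. The edges of $M$ in $D$ are those of one type, and $D$ contains exactly one of the two pieces of each of the four faces.

\emph{Euler's formula in $D$.} Let $D$ contain $i$ vertices of $M$ off $\gamma$, $E_D$ edges, $k$ whole faces, and the four face pieces. With the four vertices and four arcs on $\gamma$, Euler's formula for the disk reads
\[
(i+4)-(E_D+4)+(k+4)=1,\qquad\text{that is,}\qquad i-E_D+k=-3 .
\]
Let $\delta(v)\in\{1,2\}$ be the number of edges of $D$ at $v\in\{f_1,f_2,g_1,g_2\}$ and $S$ the sum of these four numbers. Let $\ell_X,\ell_{\hat X},\ell_{Y_1},\ell_{Y_2}\ge1$ be the numbers of edges of $M$ on the boundaries of the four pieces in $D$, and $\ell$ their sum. Counting the ends and the sides of the edges in $D$ gives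
\[
2E_D=3i+S,\qquad 2E_D=6k+\ell .
\]
We substitute $i=\frac13(2E_D-S)$ and $k=\frac16(2E_D-\ell)$ into Euler's formula. The terms with $E_D$ cancel, since $\frac23-1+\frac13=0$, and we obtain
\begin{equation}\label{eq:budget}
2S+\ell=18 .
\end{equation}

\emph{The contradiction.} In $X$, one of the two chains is the single edge $f_1f_2$, and the other consists of the five other edges and contains $e_3(f_1)$ and $e_3(f_2)$. If $D$ contains the long chain, then $\delta(f_1)=\delta(f_2)=1$ and $\ell_X=5$. If it contains the short one, then $\delta(f_1)=\delta(f_2)=2$ and $\ell_X=1$. In both cases
\[
2\bigl(\delta(f_1)+\delta(f_2)\bigr)+\ell_X=9 .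
\]
For the same reason $2(\delta(g_1)+\delta(g_2))+\ell_{\hat X}=9$. So these terms use up the whole right side of \eqref{eq:budget}, and $\ell_{Y_1}+\ell_{Y_2}=0$. But $\ell_{Y_1},\ell_{Y_2}\ge1$.

Both cases are impossible. So $M$ does not have exactly two nonconvex faces, and together with Corollary~\ref{cor:two} this proves Theorem~\ref{thm:three}. \qed

\begin{thebibliography}{9}
\bibitem{source} \emph{Geometric Realizations of Special Toroidal Complexes}, \texttt{http://faculty.washington.edu/moishe/branko/BG277\%20Toroidal\%20complexes.pdf}.
\end{thebibliography}

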